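
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{corollary}[theorem]{Corollary}
\theoremstyle{definition}
\newtheorem{remark}[theorem]{Remark}

\title{Absolutely nonmeasurable sets in uncountable groups}


\begin{abstract}
Let an uncountable group $G$ act on itself by left translations. We prove in ZFC that $G$ contains a
set that lies outside the domain of every nonzero $\sigma$-finite $G$-quasi-invariant measure, on
whatever $\sigma$-algebra the measure is defined. The set can be chosen as a transversal
of the right cosets of any prescribed countably infinite subgroup. More generally, if an uncountable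
group acts with finite stabilizers, then for every countably infinite subgroup $H$ some selector of
the $H$-orbits is such a set. No such set exists for a countable group acting by translations, and
none need exist for an uncountable group acting with countable stabilizers.
\end{abstract}

\section{The question and the results}

\subsection{Definitions}

``Countable'' means finite or countably infinite. Let $E$ be a nonempty set and $G$ a group of
transformations (bijections) of $E$. A \emph{measure on
$E$} is a countably additive measure $\mu$ defined on some $\sigma$-algebra $\mathrm{dom}(\mu)$ of
subsets of $E$ with $E\in\mathrm{dom}(\mu)$; we do not require that all subsets belong to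
$\mathrm{dom}(\mu)$. The measure $\mu$ is \emph{$G$-quasi-invariant} if for all $X\in\mathrm{dom}(\mu)$
and $g\in G$ we have $gX\in\mathrm{dom}(\mu)$, and $\mu(gX)=0$ if and only if $\mu(X)=0$. It is
\emph{$G$-invariant} if, moreover, $\mu(gX)=\mu(X)$ for all such $X$ and $g$. Let
$M_2(E,G)$ be the class of all nonzero $\sigma$-finite $G$-quasi-invariant measures on $E$. A set
$X\subset E$ is \emph{$G$-absolutely nonmeasurable} if $X\notin\mathrm{dom}(\mu)$ for every
$\mu\in M_2(E,G)$.

If $K\le G$ is a subgroup, then $M_2(E,G)\subset M_2(E,K)$. Hence every $K$-absolutely
nonmeasurable set is $G$-absolutely nonmeasurable.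

Unless another action is named, a group $G$ acts on $E=G$ by left translations. It is known that every
uncountable solvable group $G$ contains a $G$-absolutely nonmeasurable set. The following question is
posed in \cite{problems}: \emph{does every uncountable group $G$ contain a $G$-absolutely
nonmeasurable set?}

\subsection{What one should expect}

Uncountability is the natural hypothesis. If $G$ is countable, a sum of point masses, one at each point
of $G$, with positive weights of total mass $1$ is a quasi-invariant probability measure defined on
\emph{all} subsets of $G$, so no set is absolutely nonmeasurable. If $G$ is uncountable, point masses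
are excluded: a nonempty countable set $C\subset G$ generates a countable subgroup $\langle C\rangle$,
the sets $dC$ with $d$ running over representatives of the left cosets $d\langle C\rangle$ are
uncountably many and pairwise disjoint, and a $\sigma$-finite measure has no uncountable disjoint
family of sets of positive measure (compare Lemmas~\ref{lem:R} and~\ref{lem:L}). So measurable countable
sets are null, and one may guess that the answer is yes.

The difficulty is the freedom in $\mathrm{dom}(\mu)$. A measure may live on a very small
$\sigma$-algebra, so an argument against measurability of $X$ may use only $X$, its translates, and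
what countable set operations make of them.

The classical device is Vitali's. If $H$ is a countably infinite group of transformations and $X$
meets every $H$-orbit in exactly one point, then the sets $hX$, $h\in H$, cover $E$. If the stabilizers
in $H$ are trivial, these sets are also pairwise disjoint, so an \emph{invariant} probability measure
cannot measure $X$. For a \emph{quasi-invariant} measure we learn only that $X$, if measurable, has
positive measure. A contradiction must then come from uncountably many translates of $X$ that overlap
little. The two requirements pull in opposite directions: countably many translates of $X$ cover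
everything, yet uncountably many must be spread thin. The point of this paper is that they can be
reconciled by a careful choice of the selector $X$.

\subsection{Results}

A \emph{transversal} of a partition, or a
\emph{selector} of a family of disjoint sets, meets each of the sets in exactly one point.

\begin{theorem}\label{thm:A}
Let $G$ be an uncountable group and let $H\le G$ be a countably infinite subgroup. Then some
transversal of the right cosets $Hg$, $g\in G$, is $G$-absolutely nonmeasurable.
\end{theorem}

Such an $H$ always exists, for instance the subgroup generated by any countably infinite subset. So
the answer to the question is affirmative for every uncountable group. The right cosets $Hg$ are the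
orbits of $H$ under left translation, and left translations have trivial stabilizers. Thus
Theorem~\ref{thm:A} is the case $E=G=K$ of the following statement.

\begin{theorem}\label{thm:B}
Let $G$ be a group of transformations of a set $E\ne\emptyset$. Suppose that $G$ has an uncountable
subgroup $K$ such that the stabilizer $\{k\in K:kx=x\}$ is finite for every $x\in E$. Then for every
countably infinite subgroup $H\le K$ there is a selector $X$ of the $H$-orbits in $E$ that is
$K$-absolutely nonmeasurable. In particular, $X$ is $G$-absolutely nonmeasurable.
\end{theorem}

For translations this gives a classification, and for general actions ``finite'' cannot be weakened to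
``countable''. Both statements are proved in Section~\ref{sec:limits}.

\begin{corollary}\label{cor:C}
Let $\Gamma$ be a subgroup of a group $G$, acting on $G$ by left translations. Then $G$ contains a
$\Gamma$-absolutely nonmeasurable set if and only if $\Gamma$ is uncountable. In particular, $G$
contains a $G$-absolutely nonmeasurable set if and only if $G$ is uncountable.
\end{corollary}

\begin{proposition}\label{prop:D}
There is an uncountable group $V$ of transformations of a set $E$, with all stabilizers countable and
all orbits uncountable, such that every $X\subset E$ belongs to the domain of some $V$-invariant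
probability measure. In particular, no subset of $E$ is $V$-absolutely nonmeasurable.
\end{proposition}

The idea of the proof of Theorem~\ref{thm:B} is as follows. We may assume $|K|=\omega_1$ and exhaust
$K$ by an increasing chain of countable subgroups $K_\alpha$, $\alpha<\omega_1$. This divides $E$ into
stages. We choose an uncountable set $A\subset K$ and a selector $X$ such that a point outside stage
$\alpha$ is moved into $X$ by only finitely many elements of $A\cap K_\alpha$. If $X$ were measurable,
it would have positive measure, so for some countably infinite $B\subset A$ the set of points that
infinitely many elements of $B$ move into $X$ would have positive measure. But $B$ lies in some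
$K_\alpha$, so that set lies in stage $\alpha$, and a stage has uncountably many translates
such that each point lies in only finitely many of them.

Section~\ref{sec:criterion} reduces absolute nonmeasurability to a purely combinatorial criterion.
Section~\ref{sec:model} meets the criterion in the group $\mathbb Z\times\bigoplus_{\omega_1}\mathbb
Z/2$, where the choice of $X$ takes one line. Section~\ref{sec:general} treats the general case.

\section{From measures to combinatorics}\label{sec:criterion}

A family $(Y_i)_{i\in I}$ of subsets of $E$ is \emph{point-finite} if each point of $E$ lies in $Y_i$
for only finitely many $i\in I$. Pairwise disjoint families are point-finite.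

\begin{lemma}\label{lem:R}
For every $\mu\in M_2(E,G)$ there is a probability measure $\nu\in M_2(E,G)$ with the same domain and
the same null sets as $\mu$.
\end{lemma}

\begin{proof}
By $\sigma$-finiteness, $E=\bigsqcup_{n\ge 0}E_n$ with $E_n\in\mathrm{dom}(\mu)$ and
$\mu(E_n)<\infty$. The measure
\[
Y\longmapsto\sum_{n\ge 0}2^{-n}\,\frac{\mu(Y\cap E_n)}{1+\mu(E_n)},\qquad Y\in\mathrm{dom}(\mu),
\]
is finite, and it vanishes exactly where $\mu$ does. In particular it is nonzero, and we let $\nu$ be
its normalization. Quasi-invariance depends only on the domain and the null sets, so $\nu$ is
$G$-quasi-invariant.
\end{proof}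

This is the only use of $\sigma$-finiteness, and it cannot be dropped: counting measure is
invariant under every transformation and measures every set.

\begin{lemma}\label{lem:L}
Let $\nu$ be a probability measure and $(Y_i)_{i\in I}$ an uncountable family of sets of positive
$\nu$-measure. Then there is a countably infinite $J\subset I$ such that the set of points lying in
$Y_i$ for infinitely many $i\in J$ is measurable of positive $\nu$-measure. In particular,
$(Y_i)_{i\in I}$ is not point-finite.
\end{lemma}

\begin{proof}
Since $I=\bigcup_{m\ge1}\{i:\nu(Y_i)\ge 1/m\}$ is uncountable, for some $\varepsilon=1/m$ there are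
infinitely many $i$ with $\nu(Y_i)\ge\varepsilon$. Let $J=\{i_0,i_1,\dots\}$ be a countably infinite
set of such $i$, enumerated without repetition. The tail unions $U_n=\bigcup_{k\ge n}Y_{i_k}$ decrease
and have measure at least $\varepsilon$. By continuity from above,
$\nu\bigl(\bigcap_nU_n\bigr)\ge\varepsilon$, and $\bigcap_nU_n$ is the set in question. Being nonempty,
it contains a point that violates point-finiteness.
\end{proof}

It would therefore suffice to find a selector $X$ of the $H$-orbits with uncountably many translates
forming a point-finite family. This is too much to ask in general: in the model group of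
Section~\ref{sec:model} no selector has this property. The
remedy is to apply Lemma~\ref{lem:L} twice: first to translates of $X$, to produce a set $Y$ of points
of infinite multiplicity, and then to translates of $Y$.

\begin{proposition}[Criterion]\label{prop:criterion}
Let $K$ be a group of transformations of $E$, let $H\le K$ be a countable subgroup, let $A\subset K$ be
uncountable, and let $X\subset E$. For countably infinite $B\subset A$ put
\[
Y_B=\{x\in E:\ bx\in X\text{ for infinitely many }b\in B\}.
\]
Suppose that
\begin{enumerate}
\item[\textup{(a)}] $E=\bigcup_{h\in H}hX$;
\item[\textup{(b)}] for every countably infinite $B\subset A$ there is an uncountable set $D\subset K$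
such that the family $(dY_B)_{d\in D}$ is point-finite.
\end{enumerate}
Then $X$ is $K$-absolutely nonmeasurable.
\end{proposition}

\begin{proof}
Suppose that $X\in\mathrm{dom}(\mu)$ with $\mu\in M_2(E,K)$, and take $\nu$ as in Lemma~\ref{lem:R}. If
$\nu(X)=0$, then $\nu(hX)=0$ for all $h\in H$, and $\nu(E)=0$ by (a) since $H$ is countable; this is a
contradiction. So $\nu(X)>0$, and by quasi-invariance $\nu(a^{-1}X)>0$ for every $a\in A$. Now
$x\in b^{-1}X$ means $bx\in X$. Hence Lemma~\ref{lem:L}, applied to $(a^{-1}X)_{a\in A}$, gives a
countably infinite $B\subset A$ with $Y_B\in\mathrm{dom}(\nu)$ and $\nu(Y_B)>0$. Choose $D$ for this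
$B$ as in (b). By quasi-invariance $\nu(dY_B)>0$ for all $d\in D$, so $(dY_B)_{d\in D}$ is an
uncountable point-finite family of sets of positive measure. This contradicts Lemma~\ref{lem:L}.
\end{proof}

From here on, measures play no part in the construction. We need a selector $X$ of the $H$-orbits such
that the points of infinite multiplicity $Y_B$ lie in a small set, where ``small'' means that
uncountably many of its translates form a point-finite family.

\section{A model case}\label{sec:model}

Let $V$ be the vector space over the two-element field $\mathbb F_2$ with basis
$(e_\xi)_{\xi<\omega_1}$, and put $V_\alpha=\mathrm{span}\{e_\xi:\xi<\alpha\}$ for $\alpha<\omega_1$.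
Each $V_\alpha$ is countable, and every countable subset of $V$ lies in some $V_\alpha$. Let
\[
G=\mathbb Z\times V,\qquad H=\mathbb Z\times\{0\},\qquad A=\{0\}\times V .
\]
We write $G$ additively. A transversal of the cosets of $H$ is the same thing as the graph
$X=\{(f(v),v):v\in V\}$ of a function
$f\colon V\to\mathbb Z$. The criterion asks when a point $(n,v)$ is moved into $X$ by $(0,a)$:
\begin{equation}\label{eq:graph}
(0,a)+(n,v)\in X\iff f(a+v)=n .
\end{equation}

\emph{Not every transversal works.} For $f=0$ the set $X=\{0\}\times V$ is measured by the $\sigma$-finite
$G$-invariant measure $P\times V\mapsto|P|$ on the $\sigma$-algebra of all $P\times V$,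
$P\subset\mathbb Z$.

\emph{Point-finiteness of uncountably many translates is impossible.} Let $f$ be arbitrary and let
$D\subset G$ be uncountable. For $d=(m,a)\in D$, the point $(n,0)$ lies in the translate $-d+X$ exactly
when $f(a)=m+n$, that is, when $n=f(a)-m$. Since $D$ is uncountable and $\mathbb Z$ is countable, some
integer $n$ equals $f(a)-m$ for uncountably many $(m,a)\in D$. So $(n,0)$ lies in $-d+X$ for uncountably
many $d\in D$.

\emph{What can be done.} Injectivity of $f$ would be ideal and is impossible on $V$, but it is
possible on countable pieces. For $v\ne0$ let the top index of $v$ be the largest $\beta$ such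
that $e_\beta$ occurs in $v$. The vectors with top index $\beta$ form the \emph{layer}
$V_{\beta+1}\setminus V_\beta=e_\beta+V_\beta$, which is countable. \emph{Choose $f$ to be injective on each
layer}, with $f(0)=0$.

We verify the criterion with $K=G$. Condition (a) holds because $X$ is a transversal. Let $B\subset A$ be
countably infinite, and choose $\alpha$ with $B\subset\{0\}\times V_\alpha$. Let $v\notin V_\alpha$. Then
$v$ has top index $\beta\ge\alpha$, and adding an element of $V_\alpha$ does not change it. So the whole
coset $v+V_\alpha$ lies in one layer, $f$ is injective on it, and by \eqref{eq:graph}, for each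
$n\in\mathbb Z$, at most one $b\in B$ moves $(n,v)$ into $X$. Therefore
\[
Y_B\subset\mathbb Z\times V_\alpha .
\]
The translates of $\mathbb Z\times V_\alpha$ by $(0,e_\xi)$, $\alpha\le\xi<\omega_1$, are pairwise
disjoint, because $e_\xi-e_\eta\notin V_\alpha$ for distinct $\xi,\eta\ge\alpha$. Hence the
corresponding translates of $Y_B$ are pairwise disjoint too. So (b) holds, and $X$
is $G$-absolutely nonmeasurable.

In short, $V$ is exhausted by the countable stages $V_\alpha$; a countable set $B$ of translations lies
in a stage; and outside that stage $B$ cannot move a point from one layer to another. So one needs
control only \emph{within} layers, and these are countable.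

\section{The general construction}\label{sec:general}

In this section we prove Theorem~\ref{thm:B}, and with it Theorem~\ref{thm:A}. Two features of the model
case disappear. In general $H$ need not be normal, and there need not be a subgroup complementing it.
So $A$ will be only a set of coset representatives, $X$ is no longer the graph of a function, and
``injective on layers'' has no meaning. A diagonal choice inside each layer will replace it. Also, $E$ may be
larger than $K$, which forces us to work orbit by orbit, and the action may have nontrivial
stabilizers.

\subsection{Setup}

Let $K$, $H$ and $E$ be as in Theorem~\ref{thm:B}. Replace $K$ by the subgroup generated by $H$ and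
$\omega_1$ further elements of $K$. Stabilizers only shrink, and a set absolutely nonmeasurable for the
smaller group is so for the larger one. So we may assume $|K|=\omega_1$; this makes an exhaustion by
countable stages possible. Enumerate $K=\{k_\xi:\xi<\omega_1\}$, and for $\alpha<\omega_1$ let
$K_\alpha$ be the subgroup generated by $H\cup\{k_\xi:\xi<\alpha\}$. Then $(K_\alpha)_{\alpha<\omega_1}$
is an increasing (not necessarily strictly) chain of countable subgroups with
\[
K_0=H,\qquad K=\bigcup_{\alpha<\omega_1}K_\alpha,\qquad
K_\lambda=\bigcup_{\alpha<\lambda}K_\alpha\ \text{ for limit }\lambda .
\]
Every countable subset of $K$ lies in some $K_\alpha$, since the supremum of countably many countable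
ordinals is countable.

Let $A\subset K$ be a transversal of the right cosets $Hk$, $k\in K$. It is uncountable, because $K$ is
uncountable and $H$ is countable. We write $\mathrm{Stab}(x)=\{k\in K:kx=x\}$, a finite group.

For the diagonal choice we need each $H$-orbit to offer infinitely many points, and each set $Az$ to
forbid only finitely many of them.

\begin{lemma}\label{lem:finite}
For all $z,w\in E$ the orbit $Hz$ is infinite and the set $\{a\in A:az\in Hw\}$ is finite. Hence $Az\cap
Hw$ is finite.
\end{lemma}

\begin{proof}
$H$ is infinite and $H\cap\mathrm{Stab}(z)$ is finite, so $Hz$ is infinite. Suppose $a_0\in A$ satisfies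
$a_0z\in Hw$, so that $Hw=Ha_0z$. If $a\in A$ and $az\in Hw$, then $az=ha_0z$ for some $h\in H$, so
$(ha_0)^{-1}a\in\mathrm{Stab}(z)$ and
\[
a\in Ha_0\,\mathrm{Stab}(z)=\bigcup_{s\in\mathrm{Stab}(z)}Ha_0s .
\]
This is a union of at most $|\mathrm{Stab}(z)|$ right cosets of $H$, each of which contains exactly one
element of $A$.
\end{proof}

\subsection{Layers}

For every $K$-orbit $O\subset E$ fix a point $x_O\in O$, and for $\alpha<\omega_1$ put
\[
O_\alpha=K_\alpha x_O,\qquad L_\alpha^O=O_{\alpha+1}\setminus O_\alpha .
\]
The sets $O_\alpha$ increase with $\alpha$, their union is $O$, and $O_\lambda=\bigcup_{\alpha<\lambda}O_\alpha$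
for limit $\lambda$. Hence for $x\in O\setminus O_0$ the least $\gamma$ with $x\in O_\gamma$ is a successor
$\beta+1$, and $\beta$ is the unique index with $x\in L^O_\beta$. We have $x\notin O_\alpha$ if and only if
$\gamma>\alpha$, that is, $\beta\ge\alpha$. Thus
\begin{equation}\label{eq:layers}
O=O_0\sqcup\bigsqcup_{\beta<\omega_1}L^O_\beta,\qquad
O\setminus O_\alpha=\bigsqcup_{\beta\ge\alpha}L^O_\beta .
\end{equation}
Each layer $L^O_\beta$ is countable (possibly empty). It is $K_\beta$-invariant, since $O_{\beta+1}$ is
$K_{\beta+1}$-invariant and $O_\beta$ is $K_\beta$-invariant. In particular it is a union of $H$-orbits.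

\subsection{The diagonal choice}

We want the analogue of what injectivity on layers gave: outside stage $\alpha$, only finitely many
elements of $A\cap K_\alpha$ move a given point into $X$. By Lemma~\ref{lem:finite}, only finitely many
$a\in A$ move $z$ to a given point, so within a layer $L$ it is enough that $X\cap L\cap Az$
be finite for every $z\in L$. These are countably many conditions, one for each $z$, and we have
countably many choices to make, one for each $H$-orbit in $L$. If the $n$-th choice respects the first
$n$ conditions, then each condition is ignored only finitely often.

\begin{lemma}\label{lem:selector}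
There is a selector $X$ of the $H$-orbits in $E$ such that, for every $K$-orbit $O$ and every
$\alpha<\omega_1$,
\begin{equation}\label{eq:key}
x\in O\setminus O_\alpha\ \Longrightarrow\ \{a\in A\cap K_\alpha:\ ax\in X\}\ \text{is finite}.
\end{equation}
\end{lemma}

\begin{proof}
\emph{Construction.} We define $X$ on each $O_0$ and each layer separately. The set $O_0=Hx_O$ is a single
$H$-orbit; let $X\cap O_0=\{x_O\}$. Let $L=L^O_\beta$ be a nonempty layer and enumerate
$L=\{z_0,z_1,\dots\}$; it is infinite, because it contains an $H$-orbit. For $n=0,1,2,\dots$ proceed as
follows.
\begin{itemize}
\item If $Hz_n$ contains a point $y_m$ chosen at an earlier step $m<n$, choose nothing.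
\item Otherwise choose a point
\[
y_n\in Hz_n\setminus\bigcup_{i<n}Az_i .
\]
This is possible: by Lemma~\ref{lem:finite}, $Hz_n$ is infinite and each of the $n$ sets $Az_i$
contains only finitely many of its points.
\end{itemize}
Let $X\cap L$ consist of the chosen points. They lie in $L$ because $Hz_n\subset L$. An $H$-orbit in $L$
receives its point at the first $n$ with $z_n$ in that orbit, and receives no other. So $X$ is a
selector of the $H$-orbits.

\emph{Verification of \eqref{eq:key}.} Let $x\in O\setminus O_\alpha$. By \eqref{eq:layers},
$x\in L^O_\beta$ for some $\beta\ge\alpha$, say $x=z_i$ in the enumeration of this layer. Let $a\in A\cap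
K_\alpha$ with $ax\in X$. Since $a\in K_\alpha\subset K_\beta$ and the layer is $K_\beta$-invariant,
$ax\in L^O_\beta$. Hence $ax$ is one of the chosen points of this layer, $ax=y_n$. Now $y_n=az_i\in Az_i$,
while $y_n$ was chosen outside $Az_j$ for all $j<n$; so $n\le i$. This leaves finitely many values of
$n$, and for each of them $\{a\in A:az_i=y_n\}$ is finite by Lemma~\ref{lem:finite}.
\end{proof}

\begin{remark}\label{rem:free}
If the stabilizers are trivial, the proof of Lemma~\ref{lem:finite} shows that $az\in Hw$ for at most
one $a\in A$. Then step $n$ removes at most $n$ points of $Hz_n$, and for $x=z_i$ the set in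
\eqref{eq:key} has at most $i+1$ elements. Infiniteness of $H$ is what makes the choices possible; for
trivial $H$ the only selector is $E$ itself, which is always measurable.
\end{remark}

\subsection{Stages are small}

By \eqref{eq:key}, the points of infinite multiplicity for a set $B\subset A\cap K_\alpha$ lie in
\[
W_\alpha=\bigcup_OO_\alpha=\bigcup_OK_\alpha x_O,
\]
where $O$ runs over all $K$-orbits. It remains to see that $W_\alpha$
is small in the sense of the criterion. Here $W_\alpha$ need not be countable, nor measurable for any
given measure.

\begin{lemma}\label{lem:small}
Let $\alpha<\omega_1$ and let $D\subset K$ be a transversal of the left cosets $kK_\alpha$, $k\in K$.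
Then $D$ is uncountable and $(dW_\alpha)_{d\in D}$ is point-finite.
\end{lemma}

\begin{proof}
$D$ is uncountable because $K$ is uncountable and $K_\alpha$ is countable. Let $x\in E$, let $O$ be its
$K$-orbit, and write $x=kx_O$ with $k\in K$. If $x\in dW_\alpha$, then $d^{-1}kx_O\in W_\alpha\cap
O=K_\alpha x_O$, so $d^{-1}kx_O=cx_O$ with $c\in K_\alpha$. Then $s=c^{-1}d^{-1}k\in\mathrm{Stab}(x_O)$, and
\[
d=ks^{-1}c^{-1}\in k\,\mathrm{Stab}(x_O)\,K_\alpha .
\]
This is a union of at most $|\mathrm{Stab}(x_O)|$ left cosets of $K_\alpha$, each containing exactly one
element of $D$.
\end{proof}

\begin{proof}[Proof of Theorems \ref{thm:B} and \ref{thm:A}]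
Let $X$ be the selector of Lemma~\ref{lem:selector}. We apply Proposition~\ref{prop:criterion} with $H$
and $A$ as above. Condition (a) holds because $X$ meets every $H$-orbit. For (b), let $B\subset A$ be
countably infinite and choose $\alpha$ with $B\subset K_\alpha$. If $x\in Y_B$, then $bx\in X$ for
infinitely many $b\in A\cap K_\alpha$, so \eqref{eq:key} forces $x\in O_\alpha$, where $O$ is the
$K$-orbit of $x$. Hence $Y_B\subset W_\alpha$. Lemma~\ref{lem:small} gives an uncountable $D$ for which
$(dW_\alpha)_{d\in D}$, and therefore also $(dY_B)_{d\in D}$, is point-finite. So $X$ is $K$-absolutely
nonmeasurable, which proves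
Theorem~\ref{thm:B}. Theorem~\ref{thm:A} is the case in which $E=G=K$ and $G$ acts by left translations:
the stabilizers are trivial and the $H$-orbits are the right cosets $Hg$.
\end{proof}

\section{The limits of the theorem}\label{sec:limits}

\begin{proof}[Proof of Corollary \ref{cor:C}]
If $\Gamma$ is uncountable, then, since left translations have trivial stabilizers,
Theorem~\ref{thm:B} applies to the action of $\Gamma$ on $E=G$, with $K=\Gamma$ and any countably
infinite $H\le\Gamma$.

If $\Gamma$ is countable, choose weights $w_\gamma>0$ with $\sum_{\gamma\in\Gamma}w_\gamma=1$ and put
$\mu(Z)=\sum_{\gamma\in Z\cap\Gamma}w_\gamma$ for all $Z\subset G$. This is a probability measure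
defined on all subsets of $G$, and $\mu(Z)=0$ if and only if $Z\cap\Gamma=\emptyset$. Since
$\gamma Z\cap\Gamma=\gamma(Z\cap\Gamma)$ for $\gamma\in\Gamma$, the measure is $\Gamma$-quasi-invariant.
So no subset of $G$ is $\Gamma$-absolutely nonmeasurable. The last statement is the case $\Gamma=G$.
\end{proof}

Finite stabilizers were used in Lemma~\ref{lem:finite} to make $H$-orbits infinite and forbidden sets
finite, and in Lemma~\ref{lem:small} to make stages small. For the example in
Proposition~\ref{prop:D} we let the stabilizers be the stages $V_\alpha$ of Section~\ref{sec:model}. Any
given group element then acts trivially on all but countably many orbits, and a measure that ignores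
any countable set of orbits will not notice the action at all.

\begin{proof}[Proof of Proposition \ref{prop:D}]
Let $V$ and $V_\alpha$ be as in Section~\ref{sec:model}. Let $E=\bigsqcup_{\alpha<\omega_1}E_\alpha$ with
$E_\alpha=V/V_\alpha$, and let $V$ act on each $E_\alpha$ by translations. The action on $E_0=V$ is
faithful, so $V$ is a group of transformations of $E$. The stabilizer of each point of $E_\alpha$ is
the countable group $V_\alpha$, and the orbits are the sets $E_\alpha$, which are uncountable.

Let $X\subset E$. A $\sigma$-algebra that contains $E\setminus X$ contains $X$, so we may replace $X$ by
its complement when convenient. Put $I=\{\alpha<\omega_1:X\cap E_\alpha\ne\emptyset\}$. If $I$ is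
countable, then the complement of $X$ contains $E_\alpha$ for all but countably many $\alpha$. Hence
we may assume that $I$ is uncountable.

Let $\mathcal S$ be the family of all $Z\subset E$ for which one of the following holds:
\begin{enumerate}
\item[(i)] $X\cap E_\alpha\subset Z$ for all but countably many $\alpha\in I$;
\item[(ii)] $X\cap E_\alpha\cap Z=\emptyset$ for all but countably many $\alpha\in I$.
\end{enumerate}
Both cannot hold: otherwise, as $I$ is uncountable, some $\alpha\in I$ would satisfy $X\cap
E_\alpha\subset Z$ and $X\cap E_\alpha\cap Z=\emptyset$, although $X\cap E_\alpha\ne\emptyset$. Put
$\mu(Z)=1$ in case (i) and $\mu(Z)=0$ in case (ii).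

\emph{$\mathcal S$ is a $\sigma$-algebra containing $X$.} The sets $E$ and $X$ satisfy (i). Passing to the complement
interchanges (i) and (ii). Consider a countable union of members of $\mathcal S$. If one of them
satisfies (i), so does the union. Otherwise all satisfy (ii), and so does the union, because a
countable union of countable exceptional sets is countable.

\emph{$\mu$ is a probability measure.} We have $\mu(E)=1$ and $\mu(\emptyset)=0$. Of two disjoint members of
$\mathcal S$ at most one satisfies (i), since the complement of a set satisfying (i) satisfies (ii), and
so do all subsets of that complement. Hence in a countable disjoint family at most one member has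
measure $1$, and by the description of unions $\mu$ is countably additive.

\emph{$\mu$ is $V$-invariant.} Let $v\in V$ and $Z\in\mathcal S$. Then $v\in V_\beta$ for some
$\beta<\omega_1$, and for $\alpha\ge\beta$ we have $v\in V_\alpha$, so $v$ fixes every point of
$E_\alpha=V/V_\alpha$. Hence $(v+Z)\cap E_\alpha=Z\cap E_\alpha$ for all but countably many $\alpha$.
Thus $v+Z$ satisfies the same one of (i), (ii) as $Z$, so $v+Z\in\mathcal S$ and $\mu(v+Z)=\mu(Z)$.
\end{proof}

The example also shows how the construction of Section~\ref{sec:general} breaks down. A countably
infinite subgroup $H\le V$ lies in some $V_\beta$. For $\alpha\ge\beta$ it fixes $E_\alpha$ pointwise, so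
every selector of the $H$-orbits contains all of $E_\alpha$, and nothing is left to choose there.

\begin{thebibliography}{1}
\bibitem{problems} \emph{Some Unsolved Problems in Measure Theory},\\
\texttt{http://www.rmi.ge/proceedings/volumes/pdf/v162-5.pdf}.
\end{thebibliography}

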